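# Integer values of a family of exponential sums in characteristic 3, and the Ree curve

## 1. Field extensions of degree at most three

**The sums.** Let $\psi:(\mathbb F_3,+)\to\mu_3(\mathbb Z[\zeta_3])$ be a nontrivial additive character, with $\zeta_3:=\psi(1)$. Let $\chi_2$ be the quadratic character of $\mathbb F_3^\times$, with $\chi_2(0):=0$. The quadratic Gauss sum over $\mathbb F_3$ is
$$\beta:=\psi(1)-\psi(-1)=1+2\zeta_3,\qquad \beta^2=-3,\qquad \bar\beta=-\beta .$$
For $n\ge1$ put $q_0=3^n$, $q=3q_0^2=3^{2n+1}$, $\theta:=3q_0$, so that $\theta^2=3q$ and $q_0\theta=q$. Put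
$$m:=t(q)=q-3q_0+1=q+1-\theta,\qquad d:=d(q)=q^2-q+1 .$$
(I write $m$ for $t(q)$, because $t$ will be a variable.) Since $(q+1)^2-\theta^2=q^2-q+1$,
$$d=m(q+\theta+1).\tag{1}$$
Our polynomial in $\mathbb F_3[x]$ is
$$f(x)=f_q(x)=x^{d}+2x^{(\theta+2)m}+2x^{(2q_0+1)m}+2x^{m}.\tag{2}$$
For $q=27$ we have $q_0=3$, $\theta=9$, $m=19$, $d=703=19\cdot37$ and $f=x^{703}+2x^{11\cdot19}+2x^{7\cdot 19}+2x^{19}$.

Four arithmetic facts will be used all the time. First, $m$ is odd. Second, $m\equiv1 \bmod\theta$. Third, $q_0\ge3$. Fourth, $m$ divides $d=q(q-1)+1$ and $d\equiv1\bmod 3$, so $\gcd(m,3q(q-1))=1$. All exponents in (2) are odd.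

For a finite extension $k/\mathbb F_3$ of degree $r$ and $t\in k$ put
$$S_k(t)=-\sum_{x\in k^\times}\chi_2(\mathrm{Norm}_{k/\mathbb F_3}x)\,\psi\bigl(\mathrm{Trace}_{k/\mathbb F_3}(f(x)+tx)\bigr),\qquad a_k(t)=\beta^{-r}S_k(t).$$
Is $a_k(t)$ an integer for every $q$, every $k$ and every $t\in k$? The question is posed, as "prove or disprove", from the text *Exponential Sums, Ree Groups And Suzuki Groups: Conjectures* (https://web.math.princeton.edu/~nmk/suzuki29limiting.pdf). The answer is yes. We begin with the degrees $r$ where it is easy.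

**Lemma 1.** $a_k(t)\in\mathbb Q$ for all $k$ and $t$.

*Proof.* Complex conjugation replaces $\psi(y)$ by $\psi(-y)$. As $f(x)+tx$ is odd in $x$, the substitution $x\mapsto-x$ gives $\overline{S_k(t)}=\chi_2(-1)^r S_k(t)=(-1)^rS_k(t)$. Also $\bar\beta^{\,r}=(-1)^r\beta^r$. So $a_k(t)$ is real, and it lies in the imaginary quadratic field $\mathbb Q(\zeta_3)$. $\square$

**Proposition 2.** If $[k:\mathbb F_3]\le3$, then $a_k(t)\in\mathbb Z$ for every $q$ and every $t\in k$.

*Proof.* Let $v$ be the valuation of $\mathbb Z[\zeta_3]$ at its prime element $\beta$. The residue field is $\mathbb F_3$, and $v(3)=2$. The rational number $a=a_k(t)$ becomes an algebraic integer after multiplication by $\beta^r$, so its denominator is a power of $3$. Moreover $v(S_k(t))-r=v(a)=2v_3(a)$ is even. Hence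
$$a_k(t)\in\mathbb Z\iff v(S_k(t))\ge r\iff v(S_k(t))\ge r-1.\tag{3}$$

For $r=1$ the last condition is empty. For $r=2$, every value of $\psi$ is $\equiv1\bmod\beta$, so $S_k(t)\equiv-\sum_x\chi_2(\mathrm{Norm}\,x)=0\bmod\beta$.

For $r=3$ we work modulo $\beta^2$. There $\psi(y)\equiv1-y\beta$, because $\zeta_3-(1-\beta)=3\zeta_3$ and $\zeta_3^{-1}-(1+\beta)=-3-3\zeta_3$. With $y(x)=\mathrm{Trace}(f(x)+tx)$ this gives $S_k(t)\equiv\beta\sum_x\chi_2(\mathrm{Norm}\, x)\,y(x)$ modulo $\beta^2$, and we need the last sum only in $\mathbb F_3$. In $k=\mathbb F_{27}$ we have $\chi_2(\mathrm{Norm}\,x)=x^{13}$. A monomial $cx^e$ of $f(x)+tx$ contributes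
$$\sum_{x\in k^\times}x^{13}\,\mathrm{Trace}(cx^e)=\sum_{i=0}^{2}c^{3^i}\sum_{x\in k^\times} x^{13+3^ie}.$$
The inner sum vanishes unless $3^ie\equiv13\bmod26$. Since $3\cdot13\equiv13\bmod 26$, this means $e\equiv13\bmod26$. It does not happen for the term $tx$. If it happens for a monomial of $f$, then $c$ and $x^{13}$ lie in $\mathbb F_3$, so $\mathrm{Trace}(cx^e)=3cx^{13}=0$. Either way the contribution is $0$. So $v(S_k(t))\ge2$. $\square$

In degrees one and two the values are explicit. On $\mathbb F_3^\times$ every odd power of $x$ is $x$, so $f(x)=7x=x$, and $S_{\mathbb F_3}(t)=-\chi_2(1+t)\beta$. Hence $a_{\mathbb F_3}(t)=-\chi_2(1+t)$.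

On $\mathbb F_9^\times$ exponents count modulo $8$. There $q\equiv3$ and $d\equiv7$. If $n$ is odd, then $(\theta,q_0,m)\equiv(1,3,3)$, and if $n$ is even, then $(\theta,q_0,m)\equiv(3,1,1)$. In both cases the other three exponents are $1,3,5$ in some order, so $f(x)=x^7-x^5-x^3-x$ on $\mathbb F_9^\times$. As $\mathrm{Trace}(x^7)=\mathrm{Trace}(x^{21})=\mathrm{Trace}(x^5)$ and $\mathrm{Trace}(x^3)=\mathrm{Trace}(x)$, we get $\mathrm{Trace}f(x)=-2\,\mathrm{Trace}(x)=\mathrm{Trace}(x)$. By the Hasse–Davenport relation the Gauss sum over $\mathbb F_9$ is $-(-\beta)^2=3$, so $S_{\mathbb F_9}(t)=-3\chi_2(\mathrm{Norm}(1+t))$ and $a_{\mathbb F_9}(t)=\chi_2(\mathrm{Norm}(1+t))$.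

The proof of Proposition 2 used only that $f$ is odd with coefficients in $\mathbb F_3$. What changes in higher degree?

## 2. Degree four: the exponents alone do not decide

The natural plan is to continue: expand $\psi$ further in powers of $\beta$ and show that more and more terms vanish. Let us do degree four for $q=27$, with $k=\mathbb F_{81}$ and $\beta^4=9$.

Again let $y(x)=\mathrm{Trace}(f(x)+tx)$. Then $y(-x)=-y(x)$, and now $\chi_2(\mathrm{Norm}(-x))=\chi_2(\mathrm{Norm}\,x)$. Let $\epsilon(x)\in\{0,1\}$ be the integer congruent to $y(x)^2$. Since $\psi(y)+\psi(-y)=2-3\epsilon$ and $\sum_x\chi_2(\mathrm{Norm}\,x)=0$,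
$$2S_k(t)=-\sum_x\chi_2(\mathrm{Norm}\,x)(2-3\epsilon(x))=3\sum_x\chi_2(\mathrm{Norm}\,x)\,\epsilon(x).$$
Here $S_k(t)=9a_k(t)$ is a rational algebraic integer, so it lies in $\mathbb Z$. Thus $a_k(t)\in\mathbb Z$ if and only if $\Sigma:=\sum_{x\in k^\times}x^{40}y(x)^2$ vanishes in $\mathbb F_3$.

Modulo $80$ the exponents $703,209,133,19$ of $f$ are $63,49,53,19$. The orbits under multiplication by $3$ are
$$\{63,29,7,21\},\quad\{49,67,41,43\},\quad\{53,79,77,71\},\quad\{19,57,11,33\},\quad\{1,3,9,27\},$$
the last one for the term $tx$. In $\Sigma$ only products $x^{e}x^{e'}$ with $e+e'\equiv40\bmod80$ survive, and each of these gives $\sum_x x^{80}=80$. The map $e\mapsto40-e$ exchanges the orbits of $63$ and $19$, exchanges the orbits of $49$ and $53$, and sends $\{1,3,9,27\}$ to $\{39,37,31,13\}$, which meets none of them. The coefficients of $x^{63},x^{49},x^{53},x^{19}$ are $1,-1,-1,-1$. So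
$$\Sigma=2\cdot(1)(-1)\cdot4\cdot80+2\cdot(-1)(-1)\cdot4\cdot80=-640+640=0 .$$

So $a_{\mathbb F_{81}}(t)\in\mathbb Z$ for $q=27$. But each of the two terms is nonzero modulo $3$. They cancel because of the signs in $f$. If we replace the coefficient $2$ of $x^{209}$ by $1$, then $\Sigma=-1280=1\neq0$ in $\mathbb F_3$, and integrality fails over $\mathbb F_{81}$ for every $t$. This is the exact point where the first approach stops: from degree four on, no argument that sees only the exponents (digit sums, oddness) can suffice. By (3) we would need $v(S_k(t))\ge r-1$ for $q$ fixed and all $r$, that is, unboundedly many congruences, each depending on the coefficients. We need a reason for all of them at once.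

## 3. The statements, and how finite monodromy gives integrality

**Sheaves and monodromy groups.** Let $\kappa=\overline{\mathbb F}_3$. Sheaves are $\overline{\mathbb Q}_\ell$-sheaves with $\ell\neq3$, via an embedding of $\mathbb Q(\zeta_3)$ into $\overline{\mathbb Q}_\ell$. A lisse sheaf on a connected normal scheme is a continuous representation of its fundamental group $\pi_1$. For a lisse sheaf $\mathcal H$ on $\mathbb A^1/\mathbb F_3$, each point $t\in k$ has a (geometric) Frobenius class $\mathrm{Frob}_{t,k}$, and $t\mapsto\mathrm{Trace}(\mathrm{Frob}_{t,k}|\mathcal H)$ is the trace function. $G_{geom}$ is the Zariski closure of the image of $\pi_1(\mathbb A^1_\kappa)$. $G_{arith}$ over $\mathbb F_{3^r}$ is the Zariski closure of the image of $\pi_1(\mathbb A^1/\mathbb F_{3^r})$. The constant field twist $\mathcal H\otimes\alpha^{\deg}$ multiplies the trace of $\mathrm{Frob}_{t,k}$ by $\alpha^{\deg k}$ and does not change the sheaf over $\kappa$. $\mathcal H$ is pure of weight $w$ if all eigenvalues of $\mathrm{Frob}_{t,k}$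 are algebraic numbers with all complex absolute values $|k|^{w/2}$.

For a function $g$, $\mathcal L_{\psi(g)}$ (also written $\mathcal L_\psi(g)$) denotes the Artin–Schreier sheaf, of rank one with trace $\psi(\mathrm{Trace}\,g)$. For $g$ invertible, $\mathcal L_{\chi_2(g)}$ denotes the Kummer sheaf, with trace $\chi_2(\mathrm{Norm}\,g)$. Let $j:\mathbb G_m\subset\mathbb A^1$ and
$$\mathcal R_q:=\mathcal L_{\chi_2(x)}\otimes\mathcal L_{\psi(f(x))},\qquad\mathcal F_q:=FT_\psi(j_!\mathcal R_q),\qquad\mathcal G_q:=\mathcal F_q\otimes\beta^{-\deg}.$$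
The fibre of the Fourier transform $\mathcal F_q$ at $t$ is $H^1_c(\mathbb G_{m,\kappa},\mathcal R_q\otimes\mathcal L_{\psi(tx)})$. By the Lefschetz trace formula the trace functions of $\mathcal F_q$ and $\mathcal G_q$ are $S_k(t)$ and $a_k(t)$. As part of the data of the problem, $\mathcal F_q$ is lisse on $\mathbb A^1$ of rank $d$ and pure of weight one.

As a toy example, put $x$ in place of $f(x)$. The fibre at $t\ne-1$ is then the line $H^1_c(\mathbb G_m,\mathcal L_{\chi_2(x)}\otimes\mathcal L_{\psi((1+t)x)})$. By Hasse–Davenport the normalized trace is $(-1)^r\chi_2(\mathrm{Norm}(1+t))$. This is a sheaf on $\mathbb A^1\smallsetminus\{-1\}$ with geometric monodromy $\{\pm1\}$, and its traces are visibly integers.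

**Theorem A.** For all $n\ge1$, all finite $k/\mathbb F_3$ and all $t\in k$: $\mathrm{Trace}(\mathrm{Frob}_{t,k}|\mathcal G_q)\in\mathbb Z$.

**Theorem B (complement, not used for Theorem A).** $G_{geom}(\mathcal G_q)\cong{}^2G_2(q)$, in an irreducible representation of degree $q^2-q+1$. Over $\mathbb F_{3^r}$, $G_{arith}=G_{geom}$ if and only if $(2n+1)\mid r$. Over $\mathbb F_3$, $G_{arith}/G_{geom}$ is cyclic of order exactly $2n+1$, and $G_{arith}\cong\mathrm{Aut}({}^2G_2(q))$.

Three results are quoted.

* **(C1)** (J. P. Pedersen, *A function field related to the Ree group*, LNM 1518 (1992), 122–131; J. P. Hansen–J. P. Pedersen, J. reine angew. Math. 440 (1993), 99–109.) For $F=\mathbb F_q(x,y_1,y_2)$ with $y_1^q-y_1=x^{q_0}(x^q-x)$ and $y_2^q-y_2=x^{q_0}(y_1^q-y_1)=x^{2q_0}(x^q-x)$, one has $\mathrm{Aut}_{\mathbb F_q}(F)\cong{}^2G_2(q)$.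
* **(C2)** (R. Ree 1961; H. N. Ward, *On Ree's series of simple groups*, Trans. AMS 121 (1966), 62–89.) For $q=3^{2n+1}\ge27$, ${}^2G_2(q)$ is simple of order $q^3(q^3+1)(q-1)$ and has an irreducible character of degree $q^2-q+1$ (Ward's $\xi_2$).
* **(C3)** (Only for the last assertion of Theorem B.) $\mathrm{Out}({}^2G_2(q))$ is cyclic of order $2n+1$ (Gorenstein–Lyons–Solomon, *The Classification of the Finite Simple Groups* 3, Thm 2.5.12).

The next proposition is the way past the obstacle of Section 2: all the congruences follow from one finiteness statement.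

**Proposition 3.** If the geometric monodromy group of $\mathcal G_q$ is finite and irreducible, then $a_k(t)\in\mathbb Z$ for all $k$ and $t$.

*Proof.* Let $\gamma$ be the image of $\mathrm{Frob}_{t,k}$. It normalizes the finite group $G_{geom}$, whose automorphism group is finite. So some power $\gamma^M$, $M\ge1$, centralizes $G_{geom}$, and by Schur's lemma it is a scalar $\alpha$.

Next, $\gamma^r$ is the Frobenius of the same $t$ over the extension of $k$ of degree $r$. By Lemma 1, $\mathrm{Trace}(\gamma^r)\in\mathbb Q$ for all $r\ge1$. By Newton's identities the characteristic polynomial of $\gamma$ is rational, so $\det\gamma\in\mathbb Q$. Since $\mathcal F_q$ is pure of weight one and $|\beta|=\sqrt3$, $\mathcal G_q$ is pure of weight zero. So $|\det\gamma|=1$ and $\det\gamma=\pm1$.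

Hence $\alpha^d=\det(\gamma^M)=\pm1$, and $\alpha$ is a root of unity. Every eigenvalue $\lambda$ of $\gamma$ satisfies $\lambda^M=\alpha$, so it is a root of unity. Therefore $\mathrm{Trace}(\gamma)$ is an algebraic integer. It is rational, so it lies in $\mathbb Z$. $\square$

So we look for a finite group behind $\mathcal F_q$. A hint comes from stationary phase. For large $s$, the sum with phase $f(\xi)-s\xi$ should be governed by the critical points $f'(\xi)=s$. As $d\equiv1\bmod3$, $f'(\xi)=\xi^{d-1}+(\text{lower terms})$ with $d-1=q(q-1)$. So $s\approx\xi^{q(q-1)}$, and with $x=\xi^m$ we get $s^m\approx x^{q(q-1)}\approx(x^q-x)^{q-1}$. The expression $x^q-x$ also appears in the equations of (C1). The plan is as follows. Build a sheaf $\mathcal V$ from a representation of the group in (C1), on the line with coordinate $s$. Compute that $\mathcal V$ and $[s\mapsto-s]^*\mathcal F_q$ have the same inertia representation at $\infty$. Deduce that they are isomorphic over $\kappa$.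

## 4. Sheaves on curves in characteristic 3: the facts used

**(F1) Rank one sheaves.** $\mathcal L_\psi(g)\otimes\mathcal L_\psi(g')=\mathcal L_\psi(g+g')$, and $\mathcal L_\psi(P^3-P)$ is trivial. If a Galois group translates a solution of $y^3-y=g$ by elements of $\mathbb F_3$, then $\psi$ of the translation is $\mathcal L_\psi(g)$, up to inversion. If $g\in\kappa[x]$ has degree $N$ prime to $3$, the Swan conductor of $\mathcal L_\psi(g)$ at $x=\infty$ is $N$. For instance $x^9-x=P^3-P$ with $P=x^3+x$, so $\mathcal L_\psi(x^9)\cong\mathcal L_\psi(x)$ has Swan conductor $1$, not $9$. For $K=\kappa((\varpi))$ let $I_K$ be its absolute Galois group. For a faithful character $\chi$ of $\mu_N(\kappa)$ ($3\nmid N$) and $s\in K^\times$, $\mathcal L_{\chi(s)}$ is the character $\sigma\mapsto\chi(\sigma(s^{1/N})/s^{1/N})$ of $I_K$. It is multiplicative in $s$ and trivial if $s$ is a 1-unit. $I_K$ has exactly one character of order $2$. Characters of $\mathbb F_q$ and $\mathbb F_q^\times$ are composed with trace and norm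 as usual.

**(F2) Euler–Poincaré.** For $\mathcal S$ lisse on a nonempty open $\Omega\subsetneq\mathbb P^1_\kappa$, $\chi_c(\Omega,\mathcal S)=\mathrm{rank}(\mathcal S)\,\chi_c(\Omega)-\sum_{p\notin\Omega}\mathrm{Swan}_p(\mathcal S)$. Moreover $H^0_c=0$, and $H^2_c$ is, up to twist, the space of coinvariants of $\pi_1(\Omega)$.

**(F3) Forgetting supports.** There is an exact sequence $H^0(\Omega,\mathcal S)\to\bigoplus_{p\notin\Omega}\mathcal S^{I_p}\to H^1_c(\Omega,\mathcal S)\to H^1(\Omega,\mathcal S)$. If $\mathcal S$ has rank one and is ramified at every $p\notin\Omega$, then $H^i(I_p,\mathcal S)=0$ for all $i$ and all such $p$, and $H^i_c(\Omega,\mathcal S)\to H^i(\Omega,\mathcal S)$ is an isomorphism. For example, $\mathcal L_{\chi_2(\eta)}\otimes\mathcal L_{\psi(\eta)}$ on $\mathbb G_m$ has $H^1_c=H^1$ of dimension $1$ (Swan conductor $1$ at $\infty$, tame at $0$). Likewise $\mathcal L_{\psi(-\eta^2)}$ on $\mathbb A^1$ has $H^1_c=H^1$ of dimension $2-1=1$.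

**(F4)** Poincaré duality; and from Weil II, a pure lisse sheaf is semisimple over $\kappa$.

**(F5) Nearby cycles.** For $O$ a complete discrete valuation ring with fraction field $K$ and residue field $\kappa_0$, and $\mathcal Y/O$ proper, a sheaf $\mathcal M$ on $\mathcal Y_K$ has a complex $R\Psi(\mathcal M)$ on $\mathcal Y_{\bar\kappa_0}$ with an action of $\mathrm{Gal}(\overline K/K)$, and $H^i(\mathcal Y_{\bar\kappa_0},R\Psi\mathcal M)=H^i(\mathcal Y_{\overline K},\mathcal M)$ equivariantly. Formation of $R\Psi$ commutes with restriction to opens. Where $\mathcal Y/O$ is smooth and $\mathcal M$ extends to a lisse sheaf $\mathcal S$ on $\mathcal Y$, $R\Psi(\mathcal M)=\mathcal S|\mathcal Y_{\bar\kappa_0}$ with the unramified action (local acyclicity).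

**(F6)** A rank one lisse sheaf on $\mathbb A^1_\kappa$ that is tame at $\infty$ is trivial.

## 5. The sheaf $\mathcal F_q$ is geometrically irreducible, and $\chi_c$ of its endomorphisms is zero

**Step 1: the fibres and the dual of $\mathcal F_q$.** At each $t$, $\mathcal R_q\otimes\mathcal L_{\psi(tx)}$ is tame and nontrivial at $0$. It has Swan conductor $d$ at $\infty$, as $f(x)+tx$ has degree $d$, prime to $3$. By (F3), $H^1_c=H^1$ in each fibre; by (F2) it is the only cohomology group and its dimension is $d$. The same holds for $FT_{\bar\psi}(j_!\mathcal R_q^\vee)$, which is the same construction with $\bar\psi$ in place of $\psi$. The cup product into $H^2_c(\mathbb G_m)=\overline{\mathbb Q}_\ell(-1)$ pairs these two lisse sheaves. By Poincaré duality and $H^1_c=H^1$ it is perfect on fibres. So $FT_{\bar\psi}(j_!\mathcal R_q^\vee)\cong\mathcal F_q^\vee(-1)$.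

**Step 2: compute one complex in two ways, to find the cohomology of $\mathcal F_q\otimes\mathcal F_q^\vee$.** Over $\kappa$ consider
$$R\Gamma_c\bigl(\mathbb A^1_t\times\mathbb G_m^2,\ \mathcal R_q(x)\otimes\mathcal R_q^\vee(y)\otimes\mathcal L_{\psi(t(x-y))}\bigr).$$
Projecting to $\mathbb A^1_t$, Künneth and Step 1 give $R\Gamma_c(\mathbb A^1,\mathcal F_q\otimes\mathcal F_q^\vee)(-1)[-2]$. Projecting to $\mathbb G_m^2$ instead, $R\mathrm{pr}_!\mathcal L_{\psi(t(x-y))}$ is $\overline{\mathbb Q}_\ell(-1)[-2]$ supported on the diagonal, because $\mathcal L_{\psi(ct)}$ on $\mathbb A^1_t$ has no compact cohomology for $c\ne0$. On the diagonal $\mathcal R_q\otimes\mathcal R_q^\vee$ is trivial. So we get $R\Gamma_c(\mathbb G_m,\overline{\mathbb Q}_\ell)(-1)[-2]$, and therefore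
$$R\Gamma_c(\mathbb A^1_\kappa,\mathcal F_q\otimes\mathcal F_q^\vee)\cong R\Gamma_c(\mathbb G_{m,\kappa},\overline{\mathbb Q}_\ell),\qquad \chi_c(\mathbb A^1_\kappa,\mathcal F_q\otimes\mathcal F_q^\vee)=0,\qquad h^2_c=1.\tag{4}$$

**Step 3: irreducibility.** $\mathcal F_q$ is pure, so it is semisimple over $\kappa$. Then $h^2_c(\mathcal F_q\otimes\mathcal F_q^\vee)$ is the dimension of its endomorphism algebra over $\kappa$. This is $1$, so $\mathcal F_q$ is geometrically irreducible.

## 6. Specialization, and a quadratic character at infinity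

We shall twice need to find a line inside the inertia representation at $\infty$. The tool compares a family of sums with its limit.

**Lemma 4.** Let $O$ be a complete discrete valuation ring with perfect residue field $\kappa_0$ of characteristic $3$ and fraction field $K$. Let $\Omega\subset\mathbb P^1_O$ be open (coordinate $\eta$) and $\mathcal S$ lisse on $\Omega$, such that $H^1_c(\Omega_{\bar\kappa_0},\mathcal S)\to H^1(\Omega_{\bar\kappa_0},\mathcal S)$ is an isomorphism. Then there is a $\mathrm{Gal}(\overline K/K)$-equivariant injection $H^1_c(\Omega_{\bar\kappa_0},\mathcal S)\hookrightarrow H^1_c(\Omega_{\overline K},\mathcal S)$, with Galois acting on the source through $\mathrm{Gal}(\bar\kappa_0/\kappa_0)$.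

*Proof.* Let $j:\Omega_K\to\mathbb P^1_K$ and $j_s:\Omega_{\bar\kappa_0}\to\mathbb P^1_{\bar\kappa_0}$ be the inclusions, and $\mathcal M:=R\Psi(j_!\mathcal S_K)$. As $\mathbb P^1_O$ is proper, $H^1(\mathbb P^1_{\bar\kappa_0},\mathcal M)=H^1(\mathbb P^1_{\overline K},j_!\mathcal S)=H^1_c(\Omega_{\overline K},\mathcal S)$, equivariantly. As $\Omega/O$ is smooth and $\mathcal S$ is lisse on $\Omega$, (F5) gives $j_s^*\mathcal M=\mathcal S|\Omega_{\bar\kappa_0}$ with the unramified action. The adjunction maps $j_{s!}j_s^*\mathcal M\to\mathcal M\to Rj_{s*}j_s^*\mathcal M$ induce equivariant maps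
$$H^1_c(\Omega_{\bar\kappa_0},\mathcal S)\to H^1_c(\Omega_{\overline K},\mathcal S)\to H^1(\Omega_{\bar\kappa_0},\mathcal S)$$
whose composite is the forget-supports map, an isomorphism. So the first map is injective. $\square$

**Proposition 5.** $\mathcal F_q|I_\infty$ contains $\mathcal L_{\chi_2(t)}$.

*Proof.* Let $O=\kappa[[1/t]]$, with maximal ideal $\mathfrak m$ and fraction field $K$. The representation $\mathcal F_q|I_\infty$ is $H^1_c(\mathbb G_{m,\overline K},\mathcal L_{\chi_2(\xi)}\otimes\mathcal L_{\psi(f(\xi)+t\xi)})$. Put $\xi=\eta/t$. As $f$ has no constant term, $f(\xi)+t\xi=\eta+\varepsilon(\eta)$ with $\varepsilon\in\mathfrak m[\eta]$. Apply Lemma 4 to $\Omega=\mathbb G_{m,O}$ and $\mathcal S=\mathcal L_{\chi_2(\eta)}\otimes\mathcal L_{\psi(\eta+\varepsilon(\eta))}$. On the special fibre this is $\mathcal L_{\chi_2(\eta)}\otimes\mathcal L_{\psi(\eta)}$, with $H^1_c=H^1$ of dimension $1$ (example in (F3)). So $H^1_c(\mathbb G_{m,\overline K},\mathcal S)$ contains the trivial character. Finally $\mathcal L_{\chi_2(\xi)}=\mathcal L_{\chi_2(\eta)}\otimes\mathcal L_{\chi_2(t)}$.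 $\square$

## 7. The Ree curve and the stabilizer of its point at infinity

Let $F$ be the field of (C1), $X$ the smooth projective curve over $\mathbb F_q$ with function field $F$, and
$$u:=x^q-x,\qquad v:=u^{q-1},\qquad h:=x^{2q_0}u=x^{2q_0}(x^q-x).$$

**Step 1: ramification of $X$ over the $x$-line, and the genus.** For $(\mu,\nu)\in\mathbb F_q^2$ let $y=\sum_{i=0}^{2n}(\mu y_1+\nu y_2)^{3^i}$. Then $y^3-y=(\mu y_1+\nu y_2)^q-(\mu y_1+\nu y_2)=\mu x^{q_0}u+\nu x^{2q_0}u$. Under $(y_1,y_2)\mapsto(y_1+b,y_2+c)$ with $b,c\in\mathbb F_q$, $y$ changes by $\mathrm{Tr}_{\mathbb F_q/\mathbb F_3}(\mu b+\nu c)$. So the character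
$$\lambda_{\mu,\nu}(b,c)=\psi(\mathrm{Tr}(\mu b+\nu c))$$
of $A=\{(b,c)\}\cong\mathbb F_q^2$ corresponds, up to inversion, to $\mathcal L_\psi(\mu x^{q_0}u+\nu x^{2q_0}u)$.

To find its Swan conductor at $\infty$ we work over $\kappa$ and use $\mathcal L_\psi(P^{q_0})\cong\mathcal L_\psi(P)$. Since $q_0\theta=q$, we have $x^{q+2q_0}=(x^{\theta+2})^{q_0}$ and $x^{q+q_0}=(x^{\theta+1})^{q_0}$. With $\mu',\nu'$ the $q_0$-th roots of $\mu,\nu$, the sheaf is $\mathcal L_\psi$ of
$$\nu'x^{\theta+2}+\mu'x^{\theta+1}-\nu x^{2q_0+1}-\mu x^{q_0+1}.$$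
So the Swan conductor is $\theta+2$ if $\nu\ne0$, and $\theta+1$ if $\nu=0\neq\mu$. Both are prime to $3$ and exceed the degrees $2q_0+1$, respectively $q_0+1$, of the remaining terms.

In particular every nontrivial character of $A$ is wildly ramified at $\infty$. If inertia at $\infty$ had a proper subgroup of $A$ as image, some nontrivial character of $A$ would be unramified there. So the image is $A$. Hence $X$ is geometrically irreducible, $F/\mathbb F_q(x)$ is Galois with group $A$ and totally ramified at $\infty$, and there is one point $P_\infty$ above $\infty$, which is $\mathbb F_q$-rational. $X\smallsetminus P_\infty$ is the étale $A$-cover of $\mathbb A^1_x$ with coordinates $(x,y_1,y_2)$. Decomposing its cohomology by characters of $A$, (F2) gives $1-2g=\chi_c(X\smallsetminus P_\infty)=1+\sum_{\lambda\ne1}(1-\mathrm{Swan}(\lambda))$. So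
$$2g=q(q-1)(\theta+1)+(q-1)\theta,\qquad 2g-2=(q+1)\bigl(\theta(q-1)+q-2\bigr).\tag{5}$$

**Step 2: explicit automorphisms.** For $a,b,c\in\mathbb F_q$ and $\rho\in\mathbb F_q^\times$ define
$$\sigma_{a,b,c}:\ x\mapsto x+a,\quad y_1\mapsto y_1+a^{q_0}x+b,\quad y_2\mapsto y_2+2a^{q_0}y_1+a^{2q_0}x+c,$$
$$\tau_\rho:\ x\mapsto\rho x,\quad y_1\mapsto\rho^{q_0+1}y_1,\quad y_2\mapsto\rho^{2q_0+1}y_2.$$
They respect the equations. Under $\sigma_{a,b,c}$, $u$ is fixed, $y_1^q-y_1$ becomes $(x^{q_0}+a^{q_0})u$, and $y_2^q-y_2$ becomes $(x^{2q_0}+2a^{q_0}x^{q_0}+a^{2q_0})u=(x^{q_0}+a^{q_0})^2u$. Under $\tau_\rho$, $u\mapsto\rho u$, and both sides of the two equations are multiplied by $\rho^{q_0+1}$, respectively $\rho^{2q_0+1}$.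

Let $B$ be the group of all $\mathbb F_q$-automorphisms of $F$ sending $x$ to some $\rho x+a$ with $\rho\in\mathbb F_q^\times$, $a\in\mathbb F_q$. Its subgroup fixing $x$ is $\mathrm{Gal}(F/\mathbb F_q(x))=A=\{\sigma_{0,b,c}\}$, and every $\rho x+a$ is attained. So $|B|=q^3(q-1)$ and $B=U\rtimes T$, where $U=\{\sigma_{a,b,c}\}$ is the set of elements with $\rho=1$, $|U|=q^3$, and $T=\{\tau_\rho\}$ is cyclic of order $q-1$. $A$ is normal, as the kernel of the action on $\mathbb F_q(x)$. The formulas show that $B$ preserves $\mathbb F_q(x,y_1)$, so $Z=\{\sigma_{0,0,c}\}=\mathrm{Gal}(F/\mathbb F_q(x,y_1))$ is normal too. $B$ fixes $P_\infty$, the only pole of $x$.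

The function $u$ is $U$-invariant with $[F:\mathbb F_q(u)]=q^2\cdot q=|U|$, and $v$ is $B$-invariant with $[F:\mathbb F_q(v)]=|B|$. So $F^U=\mathbb F_q(u)$ and $F^B=\mathbb F_q(v)$. Moreover $U$ acts freely on $X\smallsetminus P_\infty$: if $\sigma_{a,b,c}$ fixes a point, its $x$-coordinate gives $a=0$, then $y_1$ gives $b=0$, then $y_2$ gives $c=0$.

**Step 3: $B$ is the full stabilizer of $P_\infty$.** Let $G=\mathrm{Aut}_{\mathbb F_q}(F)\cong{}^2G_2(q)$ by (C1), so $B\subset G$, and let $D\supset B$ be the stabilizer of $P_\infty$ in $G$. As $P_\infty$ is rational, $D$ is an inertia group, so its Sylow 3-subgroup is normal. By (C2) the 3-part of $|G|$ is $q^3$, so this Sylow subgroup is $U$. The $3'$-group $D/U$ acts faithfully on $F^U=\mathbb F_q(u)$ and fixes the place $u=\infty$, so it acts by maps $u\mapsto\rho u+c$. The kernel of $D/U\to\mathbb F_q^\times$, $\rho u+c\mapsto\rho$, consists of translations. It is a 3-group inside a $3'$-group, so it is trivial. Thus $|D|\le q^3(q-1)$ and $D=B$. It follows that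 $N_G(U)=B$, since $N_G(U)$ preserves the unique fixed point $P_\infty$ of $U$.

## 8. The quotient of the Ree curve by the whole group

The purpose of this section is to show that $X\to X/G$ has only two branch points, one of them tame of index exactly $m$. This is why $m=t(q)$ occurs in $f_q$.

**Step 1: the shape of the ramification.** By Lüroth $X/G\cong\mathbb P^1$ over $\mathbb F_q$. By (C2) the orbit of $P_\infty$ has $|G|/|B|=q^3+1$ points. Every 3-element of $G$ lies in a conjugate of $U$, so a nontrivial one has only one fixed point, and it lies in this orbit. All other points have stabilizers of order prime to $3$. These are tame, hence cyclic.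

**Step 2: the different at $P_\infty$.** The different exponent of $X\to X/G$ at $P_\infty$ depends only on the stabilizer with its filtration, so it is that of $X\to X/B$. As $U$ acts freely off $P_\infty$, Riemann–Hurwitz for $X\to X/U=\mathbb P^1_u$ gives the exponent $2g-2+2q^3$ there. The map $\mathbb P^1_u\to\mathbb P^1_v$, $v=u^{q-1}$, is tame with exponent $q-2$ at $\infty$. By transitivity the exponent is
$$(2g-2+2q^3)+q^3(q-2)=2g-2+q^4 .$$

**Step 3: what is left.** By Riemann–Hurwitz for $X\to X/G$, the other orbits contribute in total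
$$2g-2+2|G|-(q^3+1)(2g-2+q^4)=q^3\bigl[(q^3+1)(q-2)-(2g-2)\bigr].$$
By (5) and $q^3+1=(q+1)(q^2-q+1)$, the bracket is
$$(q+1)\bigl[(q-2)(q^2-q)-\theta(q-1)\bigr]=(q^2-1)(q^2-2q-\theta).$$
On the other hand $|G|=q^3(q^2-1)d$, so $|G|/m=q^3(q^2-1)(q+\theta+1)$ by (1), and
$$(q+\theta+1)(m-1)=(q+\theta+1)(q-\theta)=q^2-3q+q-\theta=q^2-2q-\theta .$$
Hence the total contribution is $|G|\bigl(1-\tfrac1m\bigr)$. It also equals $|G|\sum_i(1-\frac1{e_i})$, the sum over the other branch points with ramification indices $e_i\ge2$. Each term is at least $\frac12$ and the total lies in $[\frac12,1)$. So there is exactly one further branch point, it is tame with stabilizers cyclic of order $m$, and by uniqueness it is $\mathbb F_q$-rational.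

**Step 4: a coordinate.** Let $z$ be a coordinate on $X/G$ over $\mathbb F_q$ with $z=\infty$ the image of $P_\infty$ and $z=0$ the tame branch point. As $B$ is the full stabilizer of $P_\infty$, $\mathbb P^1_v\to\mathbb P^1_z$ is unramified at $v=\infty$, so $z$ has a simple pole there as a function of $v$. Scaling $z$ by a constant in $\mathbb F_q^\times$ we get
$$z=v\,(1+O(1/v))\quad\text{at }v=\infty.\tag{6}$$

## 9. The representation of degree $q^2-q+1$, restricted to $B$

Let $V$ be an irreducible representation of $G$ of degree $d$, from (C2). We need to know $V|_B$, because $B$ is what inertia at infinity will see.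

**Step 1: orbits of $B$ on the characters of $A$.** Write products of automorphisms as compositions. Evaluating on $y_2$, $\sigma_{a,0,0}\sigma_{0,b,c}$ sends $y_2$ to $y_2+2a^{q_0}y_1+a^{2q_0}x+c$, while $\sigma_{0,b,c'}\sigma_{a,0,0}$ sends it to $y_2+c'+2a^{q_0}(y_1+b)+a^{2q_0}x$. These agree for $c'=c-2a^{q_0}b=c+a^{q_0}b$, and on $x$ and $y_1$ they agree as well. So
$$\sigma_{a,0,0}\,\sigma_{0,b,c}=\sigma_{0,b,c+a^{q_0}b}\,\sigma_{a,0,0}.$$
Hence conjugation by $U/A$ moves $\lambda_{\mu,\nu}$ to $\lambda_{\mu\pm\nu a^{q_0},\nu}$. Conjugation by $\tau_\rho$ multiplies $\nu$ by $\rho^{\pm(2q_0+1)}$. Now $\gcd(2q_0+1,q-1)=1$, because $4(q-1)=12q_0^2-4=3(2q_0+1)(2q_0-1)-1$. So $\rho\mapsto\rho^{2q_0+1}$ is a bijection of $\mathbb F_q^\times$, and $a\mapsto a^{q_0}$ is a bijection of $\mathbb F_q$. The $q(q-1)$ characters with $\nu\ne0$ therefore form one orbit of $B/A$, and it is free because $|B/A|=q(q-1)$.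

**Step 2: the large constituent.** By Step 1, $W:=\mathrm{Ind}_A^B\lambda_{0,1}$ is irreducible of dimension $q(q-1)=d-1$, and $W=\mathrm{Ind}_A^B\lambda_{0,-1}$. If $Z$ acts nontrivially in a representation of $B$, its restriction to $A$ contains some $\lambda_{\mu,\nu}$ with $\nu\neq0$, and by Frobenius reciprocity the representation contains $W$. As $G$ is simple, $V$ is faithful, so $Z$ acts nontrivially. Hence $V|_B=\epsilon\oplus W$ with $\dim\epsilon=1$.

**Step 3: $\epsilon$ is trivial on $U$.** Let $\rho$ generate $\mathbb F_q^\times$. Conjugation by $\tau_\rho$ acts on $Z$, $A/Z$, $U/A$, each identified with $\mathbb F_q$, as multiplication by $\rho^{2q_0+1},\rho^{q_0+1},\rho$, or by all their inverses. None of these is $1$: the first by Step 1, the second because $0<q_0+1<q-1$. The character $\epsilon$ is invariant under conjugation by $T$, so it is trivial on all elements $(\rho^{e}-1)c$ with the relevant exponent $e$ and $c\in\mathbb F_q$, that is, on everything. We apply this to $Z$, then to $A/Z$, then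 to $U/A$.

**Step 4: $\epsilon$ on $T$.** $T$ acts freely on $B/A$ with $q$ orbits, and $T\cap A=1$. By Mackey, $W|_T$ is $q$ copies of the regular representation. A generator of $T$ has determinant $-1$ on the regular representation (the product of all $(q-1)$-th roots of unity, $q-1$ even), so $(-1)^q=-1$ on $W$. As $G$ is perfect, $\det V=1$. So $\epsilon$ is $-1$ on a generator: it is the character of order $2$ of $T=B/U$, which we also call $\chi_2$. Thus
$$V|_B=\chi_2\oplus W.\tag{7}$$

## 10. The sheaf $\mathcal V$ on the $s$-line, and the expansion of $s$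

**Step 1: the sheaf.** The $G$-cover $X\to\mathbb P^1_z$ and $V$ give a lisse sheaf on $\mathbb G_m$ with coordinate $z$, over $\mathbb F_q$. Inertia at $z=0$ has cyclic image of order $m$, so the pullback by $z=s^m$ is unramified at $s=0$. Let $\mathcal V$ be the resulting lisse sheaf on $\mathbb A^1_s/\mathbb F_q$. Over $\kappa$, the image of $\pi_1(\mathbb G_{m,s})$ in $G$ is normal with abelian quotient, and $G$ is simple and nonabelian, so the image is $G$. Hence $\mathcal V$ is geometrically irreducible with geometric monodromy group $G$ and trivial geometric determinant.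

**Step 2: its inertia representation at $\infty$.** Over $\kappa$ put $K_z=\kappa((1/z))$, $K_s=\kappa((1/s))$, $K_x=\kappa((1/x))$ (the completion of $F^A$ at $\infty$) and $K'=K_xK_s$. $I_{K_z}$ maps onto $B$, and $I_{K_x}$ is the preimage of $A$. The image of $I_{K_s}$ in $B$ is normal with quotient a quotient of $\mu_m$. As $\gcd(m,|B|)=1$, the image is $B$. Then $I_{K'}=I_{K_s}\cap I_{K_x}$ is the preimage of $A$ in $I_{K_s}$. By Step 1 of Section 7, $\lambda_{0,1}$ becomes $\mathcal L_\psi(h)$ up to inversion. The ambiguity disappears, since $\mathrm{Ind}_A^B\lambda_{0,1}=\mathrm{Ind}_A^B\lambda_{0,-1}$. The character $\chi_2$ of $B/U$ becomes the unique quadratic character of $I_{K_s}$. So (7) gives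
$$\mathcal V|I_{K_s}=\mathcal L_{\chi_2(s)}\oplus W,\qquad W|I_{K_s}=\mathrm{Ind}_{I_{K'}}^{I_{K_s}}\mathcal L_\psi(h)\ \text{ irreducible}.\tag{8}$$

**Step 3: $s$ as a series over the $x$-line.** We need $s$ explicitly inside $K'$. Measure elements of $K_x$ and its tame extensions by their degree in $x$, with $\deg x=1$. $O(Y^i)$ denotes an element of degree at most $i\deg Y$. Since $z$ has degree $q(q-1)$, prime to $m$, $K'=K_x(z^{1/m})$ is the tame extension of degree $m$ of $K_x$. So $K'=\kappa((1/g))$ with $g^m=x$. Put $Y=x^{-(q-1)}$. Then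
$$u=x^q(1-Y),\qquad v=x^{q(q-1)}(1-Y)^{q-1},\qquad 1/v=O(Y^q).$$
By (6), $s^m=z=v(1+O(Y^q))$. 1-units have unique 1-unit $m$-th roots and can be raised to powers in $\mathbb Z_3$. So, up to an $m$-th root of unity, $s=g^{q(q-1)}(1-Y)^{(q-1)/m}(1+O(Y^q))$. Replacing $g$ by $\omega g$ with $\omega^m=1$ keeps $g^m=x$ and multiplies $g^{q(q-1)}$ by $\omega^{q(q-1)}$. As $\gcd(q(q-1),m)=1$, we can make the root of unity $1$. Next,
$$\frac{q-1}m=-1+\frac{q-1+m}{m}=-1+\frac{2q-\theta}{m}=-1+\theta\,\frac{2q_0-1}{m},\qquad \frac{2q_0-1}{m}\in\mathbb Z_3 .$$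
As $\theta$ is a power of $3$, $(1-Y)^{(q-1)/m}=(1-Y)^{-1}(1-Y^\theta)^{(2q_0-1)/m}$. Hence
$$s=g^{q(q-1)}\bigl(1+Y+O(Y^2)\bigr),\qquad Y=x^{-(q-1)},\quad g^m=x.\tag{9}$$

## 11. The stationary point, and the character $\mathcal L_\psi(h)$

Let $\mathcal F^-:=[s\mapsto-s]^*\mathcal F_q$ on $\mathbb A^1_s$. Its fibre at $s$ is $H^1_c(\mathbb G_m,\mathcal L_{\chi_2(\xi)}\otimes\mathcal L_{\psi(f(\xi)-s\xi)})$. We look for the character $\mathcal L_\psi(h)$ of (8) in it.

**Proposition 6.** $\mathrm{Hom}_{I_{K''}}(\mathcal L_\psi(h),\mathcal F^-)\ne0$, where $K''=K'(\varpi)=\kappa((\varpi))$, $\varpi^2=1/g$.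

*Proof.* **Step 1: zoom in near the critical point.** Let $O=\kappa[[\varpi]]$ and $\mathfrak m=(\varpi)$. The first guess for the critical point is $\xi=g$. It needs a small correction, and the width of the peak is a square root, which is why $\varpi$ is needed. Put $\Lambda:=x^{\theta+2}$, $\Lambda^{1/2}:=\varpi^{-m(\theta+2)}$, $\delta_0:=x^{-q_0-1}$, and substitute
$$\xi=g(1+\delta),\qquad\delta=\delta_0+\Lambda^{-1/2}\eta.$$
The degree of a polynomial in $\eta$ over $K''$ is the maximum of the degrees in $x$ of its coefficients. It is subadditive on products, and negative degree means membership in $\mathfrak m[\eta]$. Since $(3q_0+2)/2\ge q_0+1$, $\delta$ has degree at most $-(q_0+1)$. Write $\equiv$ for congruence modulo $\mathfrak m[\eta]$.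

**Step 2: expand each term of $f(\xi)-s\xi$.** Put $\Xi=\xi^m=x(1+\delta)^m$. By (1) and (2), $f(\xi)=\Xi^{q+\theta+1}-\Xi^{\theta+2}-\Xi^{2q_0+1}-\Xi$, and $g^d=x^{q+\theta+1}$. In each case, powers of $3$ in the exponent turn $\delta$ into a high power of $\delta$, which is negligible.

* As $d=1+q(q-1)$, $\Xi^{q+\theta+1}=\xi^d=x^{q+\theta+1}(1+\delta)(1+\delta^q)^{q-1}\equiv x^{q+\theta+1}(1+\delta)$. The error has degree at most $q+\theta+1-q(q_0+1)=3q_0+1-3q_0^3<0$.
* $m(\theta+2)=q\theta-q-\theta+2$ is $\equiv2\bmod\theta$ and at least $2$, so $\Xi^{\theta+2}\equiv x^{\theta+2}(1+\delta)^2$. The error has degree at most $\theta+2-\theta(q_0+1)=2-q<0$.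
* $m(2q_0+1)\equiv1\bmod q_0$, so $\Xi^{2q_0+1}\equiv x^{2q_0+1}(1+\delta)$. The error has degree at most $2q_0+1-q_0(q_0+1)=1+q_0-q_0^2<0$.
* $\Xi\equiv x$. The error has degree at most $1-(q_0+1)<0$.
* By (9), $s\xi=g^{d}(1+Y+O(Y^2))(1+\delta)$, and $x^{q+\theta+1}Y=x^{\theta+2}$. So $s\xi\equiv(1+\delta)(x^{q+\theta+1}+x^{\theta+2})$. The error has degree at most $q+\theta+1-2(q-1)=\theta+3-q=-3(q_0^2-q_0-1)<0$.

**Step 3: complete the square.** The terms $x^{q+\theta+1}(1+\delta)$ cancel. In characteristic $3$, $(1+\delta)^2+(1+\delta)=2+3\delta+\delta^2=-1+\delta^2$. So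
$$f(\xi)-s\xi\equiv-x^{\theta+2}\bigl[(1+\delta)^2+(1+\delta)\bigr]-x^{2q_0+1}(1+\delta)-x=x^{\theta+2}-\Lambda\delta^2-x^{2q_0+1}-x^{2q_0+1}\delta-x.$$
The correction $\delta_0$ is chosen so that $\Lambda\delta_0=x^{2q_0+1}$, hence $\Lambda\delta_0^2=x^{q_0}$. Then
$$-\Lambda\delta^2-x^{2q_0+1}\delta=-x^{q_0}-2\Lambda^{1/2}\delta_0\eta-\eta^2-x^{q_0}-\Lambda^{1/2}\delta_0\eta=-2x^{q_0}-3\Lambda^{1/2}\delta_0\eta-\eta^2=x^{q_0}-\eta^2:$$
the term linear in $\eta$ has disappeared.

**Step 4: recognize $h$.** We have $h=x^{q+2q_0}-x^{2q_0+1}$ and $x^{q+2q_0}=(x^{\theta+2})^{q_0}$, so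
$$f(\xi)-s\xi=h+\bigl[x^{\theta+2}-(x^{\theta+2})^{q_0}\bigr]+\bigl[x^{q_0}-x\bigr]-\eta^2+\varepsilon(\eta),\qquad\varepsilon\in\mathfrak m[\eta].$$
Both brackets have the form $P^3-P$ with $P\in K''$, since $Q^{q_0}-Q=P^3-P$ for $P=\sum_{i<n}Q^{3^i}$. Hence on $\mathbb G_{m,K''}$ (coordinate $\xi$)
$$\mathcal L_{\chi_2(\xi)}\otimes\mathcal L_{\psi(f(\xi)-s\xi)}\cong\mathcal L_\psi(h)\otimes\mathcal L_{\chi_2(g)}\otimes\mathcal S,\qquad\mathcal S=\mathcal L_{\chi_2(1+\delta)}\otimes\mathcal L_{\psi(-\eta^2+\varepsilon(\eta))}.$$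
$\mathcal L_{\chi_2(g)}$ is trivial on $I_{K''}$, because $g=\varpi^{-2}$.

**Step 5: specialize.** $\mathcal S$ is lisse on $\Omega:=\mathrm{Spec}\,O[\eta,\frac1{1+\delta}]$, open in $\mathbb A^1_O$. Since $1+\delta\in1+\mathfrak m[\eta]$, we have $\Omega_\kappa=\mathbb A^1_\kappa$ and $\mathcal S|\Omega_\kappa=\mathcal L_{\psi(-\eta^2)}$. Since $\eta$ is an affine linear function of $\xi$ over $K''$ and $1+\delta=\xi/g$, $\Omega_{K''}$ is $\mathbb G_{m,K''}$ with coordinate $\xi$. By (F3), $\mathcal L_{\psi(-\eta^2)}$ has $H^1_c=H^1$ of dimension $1$. By Lemma 4 the trivial character of $I_{K''}$ embeds in $H^1_c(\Omega_{\overline{K''}},\mathcal S)$, that is, $\mathcal L_\psi(h)\hookrightarrow\mathcal F^-|I_{K''}$. $\square$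

## 12. The inertia representations at infinity agree

**Proposition 7.** $\mathcal F^-|I_\infty\cong\mathcal L_{\chi_2(s)}\oplus W\cong\mathcal V|I_\infty$.

*Proof.* **Step 1: descend from $K''$ to $K'$.** $\mathcal L_\psi(h)$ is a character of $I_{K'}$. So $\mathrm{Hom}_{I_{K''}}(\mathcal L_\psi(h),\mathcal F^-)$ is a representation of $I_{K'}/I_{K''}\cong\mathbb Z/2$, nonzero by Proposition 6. Hence $\mathrm{Hom}_{I_{K'}}(\mathcal L_\psi(h)\otimes\chi',\mathcal F^-)\ne0$ for some $\chi'\in\{1,\mathcal L_{\chi_2(g)}\}$.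

**Step 2: extend $\chi'$ to $I_{K_s}$.** We claim $\chi'=\rho|I_{K'}$ with $\rho=1$, respectively $\rho=\rho_1:=\mathcal L_{\chi(s)}$, where $\chi$ is a tame character of order $2(q-1)$. By (9), $s$ is $g^{q(q-1)}$ times a 1-unit, so $\rho_1|I_{K'}=\mathcal L_{\chi^{q(q-1)}(g)}$. As $q$ is odd, $\chi^{q(q-1)}$ has order $2$. So $\rho_1|I_{K'}$ is the quadratic character $\mathcal L_{\chi_2(g)}$.

**Step 3: pass to $I_{K_s}$.** By Frobenius reciprocity and (8), $\mathrm{Hom}_{I_{K_s}}(W\otimes\rho,\mathcal F^-)\ne0$. Since $W\otimes\rho$ is irreducible, of dimension $d-1>1$, it embeds in $\mathcal F^-|I_\infty$, of dimension $d$. By Proposition 5 with $t=-s$, $\mathcal F^-|I_\infty$ also contains $\mathcal L_{\chi_2(s)}$ (over $\kappa$ the sign does not matter). So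
$$\mathcal F^-|I_\infty\cong\mathcal L_{\chi_2(s)}\oplus(W\otimes\rho).$$

**Step 4: exclude $\rho_1$ by a determinant.** By (8) and the triviality of the geometric determinant of $\mathcal V$, $\mathcal L_{\chi_2(s)}\otimes\det W=1$ on $I_\infty$. If $\rho=\rho_1$, then $\det\mathcal F^-|I_\infty=\rho_1^{q(q-1)}=\mathcal L_{\chi_2(s)}$, because $\chi^{q(q-1)}$ has order $2$. Then $\det\mathcal F^-$ would be a rank one lisse sheaf on $\mathbb A^1_\kappa$, tame and nontrivial at $\infty$, contrary to (F6). So $\rho=1$. $\square$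

## 13. From infinity to the whole line, and Theorem A

**Proposition 8.** $\mathcal F^-\cong\mathcal V$ on $\mathbb A^1_\kappa$.

*Proof.* Let $\mathcal A=(\mathcal F^-)^\vee\otimes\mathcal V$ on $\mathbb A^1_\kappa$. By Proposition 7 it has the same rank and the same Swan conductor at $\infty$ as $(\mathcal F^-)^\vee\otimes\mathcal F^-$. So by (F2) and (4), $\chi_c(\mathbb A^1_\kappa,\mathcal A)=0$. Suppose $\mathcal F^-\not\cong\mathcal V$ over $\kappa$. Both are geometrically irreducible, so there are no nonzero maps between them in either direction, and $H^0(\mathbb A^1_\kappa,\mathcal A)=0=H^2_c(\mathbb A^1_\kappa,\mathcal A)$. As $H^0_c=0$ as well, $\chi_c=0$ forces $H^1_c(\mathbb A^1_\kappa,\mathcal A)=0$. But by (F3)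
$$H^0(\mathbb A^1_\kappa,\mathcal A)\to\mathcal A^{I_\infty}\to H^1_c(\mathbb A^1_\kappa,\mathcal A)$$
is exact, and $\mathcal A^{I_\infty}\cong\mathrm{End}_{I_\infty}(\mathcal V)\ne0$ by Proposition 7. This is a contradiction. $\square$

**Proof of Theorem A.** By Proposition 8 and Step 1 of Section 10, the geometric monodromy group of $\mathcal F^-$ is finite and irreducible, isomorphic to ${}^2G_2(q)$. Pulling back by $s\mapsto-s$ and twisting by $\beta^{-\deg}$ does not change this, so it holds for $\mathcal G_q$. Proposition 3 gives $\mathrm{Trace}(\mathrm{Frob}_{t,k}|\mathcal G_q)\in\mathbb Z$ for all $k$ and $t$. $\blacksquare$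

## 14. Arithmetic monodromy: proof of Theorem B

The first assertion has just been proved. Under the isomorphism $G_{geom}\cong G={}^2G_2(q)$, $I_\infty$ has image $B$. Wild inertia has as image a normal 3-subgroup of $B$ with quotient of order prime to $3$, that is, $U$.

**Step 1: over $\mathbb F_q$ the sheaves agree up to a twist.** All elements of $G$ and the functions $z,s$ are defined over $\mathbb F_q$, so $\mathcal V$ on $\mathbb A^1/\mathbb F_q$ has arithmetic monodromy group $G$. Let $\mathcal G^-:=[s\mapsto-s]^*\mathcal G_q$ on $\mathbb A^1/\mathbb F_q$. By Proposition 8 and irreducibility, $\mathcal G^-\cong\mathcal V\otimes\alpha^{\deg}$ for some $\alpha$. To find $\alpha$ we compare, on both sides, the action of $D_\infty=\mathrm{Gal}$ of $\mathbb F_q((1/s))$ on the unique line on which $I_\infty$ acts by $\mathcal L_{\chi_2(s)}$. The line is unique by Proposition 7, so it is stable under $D_\infty$.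

**Step 2: the line in $\mathcal V$.** $P_\infty$ is $\mathbb F_q$-rational with stabilizer $B$, so $D_\infty$ acts through $B$, and by (7) on the line through the character $\chi_2$ of $T=B/U$. Since $\tau_\rho(u^{(q-1)/2})=\rho^{(q-1)/2}u^{(q-1)/2}=\chi_2(\rho)u^{(q-1)/2}$ and $(u^{(q-1)/2})^2=v$, this is the character of $\sqrt v$. As $z/v$ is a 1-unit by (6), it is the character of $\sqrt z$. As $s^m=z$ with $m$ odd, it is the character of $\sqrt s$.

**Step 3: the line in $\mathcal G^-$.** Repeat the proof of Proposition 5 over $\mathbb F_q[[1/s]]$ with $t=-s$. Lemma 4 now remembers the action of $\mathrm{Gal}(\kappa/\mathbb F_q)$. The line carries the character of $\sqrt{-s}$ times the unramified character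
$$\mathrm{Frob}_q\mapsto\beta^{-(2n+1)}\Bigl(-\sum_{x\in\mathbb F_q^\times}\chi_2(\mathrm{Norm}\,x)\,\psi(\mathrm{Tr}\,x)\Bigr).$$
By Hasse–Davenport the Gauss sum over $\mathbb F_q$ is $-(-\beta)^{2n+1}=\beta^{2n+1}$, so the value is $-1$. As $q\equiv3\bmod4$, the character of $\sqrt{-1}$ is also unramified with $\mathrm{Frob}_q\mapsto-1$. The two signs cancel, and the product is the character of $\sqrt s$.

Comparing Steps 2 and 3, $\alpha=1$. So over $\mathbb F_q$ we have $G_{arith}=G_{geom}=G$.

**Step 4: the index over $\mathbb F_3$ is exactly $2n+1$.** Since $\pi_1(\mathbb A^1/\mathbb F_q)$ has finite index in $\pi_1(\mathbb A^1/\mathbb F_3)$, $G_{arith}$ over $\mathbb F_3$ is finite. $G_{arith}/G$ is cyclic, generated by Frobenius, of order $e$ dividing $2n+1$ by Step 3. Over $\mathbb F_{3^e}$, $G_{arith}=G$. There the image of the decomposition group at $\infty$ normalizes the image $U$ of wild inertia, so it lies in $N_G(U)=B$ (Section 7, Step 3), and $B/U$ is abelian. But Frobenius raises tame inertia to the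 power $3^{\pm e}$, and tame inertia maps onto $B/U$, cyclic of order $q-1$. So a generator of $B/U$ equals its own $3^{\pm e}$-th power, and $(q-1)\mid3^e-1$. Hence $e\ge2n+1$, so $e=2n+1$. Over $\mathbb F_{3^r}$ the quotient $G_{arith}/G$ is generated by the $r$-th power of the Frobenius generator. Therefore $G_{arith}=G_{geom}$ over $\mathbb F_{3^r}$ if and only if $(2n+1)\mid r$.

**Step 5: $G_{arith}$ over $\mathbb F_3$ is $\mathrm{Aut}(G)$.** We show that conjugation on $G$ is faithful. Let $c\in G_{arith}$ centralize $G$. It is a scalar by Schur. Then $c^{2n+1}$ is a scalar in $G$, so it lies in the center of $G$, which is trivial, and $c^{2n+1}=1$. By Chebotarev every element of the finite group $G_{arith}$ is a Frobenius image, so $dc=\mathrm{Trace}(c)\in\mathbb Z$ by Theorem A. Thus the root of unity $c$ is $\pm1$, and $c=1$ because its order is odd. So $G_{arith}\hookrightarrow\mathrm{Aut}(G)$. By Step 4 and (C3) the orders agree, $|G_{arith}|=(2n+1)|G|=|\mathrm{Aut}(G)|$. Hence $G_{arith}\cong\mathrm{Aut}({}^2G_2(q))$.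 $\blacksquare$
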